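\title{Abelian relative difference sets for Baer semiplanes}

\begin{abstract}
Removing a Baer subplane from a projective plane of order $q^2$ leaves a divisible semiplane with $(q^2+q+1)(q^2-q)$ points. We show that a divisible semiplane with these parameters can be represented by an abelian relative difference set only if $q=2$, and that for $q=2$ the relative difference set is unique up to equivalence. For odd $q$ this follows from a general obstruction for abelian $(m,n,k,\lambda)$ relative difference sets: under a size condition, an odd prime cannot divide $n$ and be prime to $m$. For even $q$ we use a parity argument based on the Frobenius map in a group ring over $\mathbb F_2$. The general obstruction also restricts abelian relative difference sets with parameters $(q^2+q+1,\,n,\,q^2,\,(q^2-q)/n)$. When $q$ is an odd prime power, these exist if and only if $n$ divides $q-1$.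
\end{abstract}

\section{The question and the results}\label{sec:intro}

Throughout, $q\ge2$ is an integer.

\subsection*{Baer semiplanes}
A \emph{divisible semiplane} is an incidence structure whose points are partitioned into point classes such that two points in distinct classes lie on exactly one common line and two points in the same class lie on none; the dual condition is required for lines. Here is the example that matters to us. Let $\Pi$ be a projective plane of order $q^2$ with a Baer subplane $\Pi_0$, that is, a subplane of order $q$. Every line of $\Pi$ meets $\Pi_0$ in $1$ or in $q+1$ points. Omit all points and lines of $\Pi_0$. There remain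
\[
(q^4+q^2+1)-(q^2+q+1)=(q^2+q+1)(q^2-q)
\]
points, and each remaining line has lost one point and keeps $q^2$. Each of the $q^2+q+1$ lines of $\Pi_0$ contains $(q^2+1)-(q+1)=q^2-q$ remaining points, and two lines of $\Pi_0$ meet inside $\Pi_0$. So the remaining points are partitioned into $q^2+q+1$ classes of size $q^2-q$, and two of them lose their joining line exactly when they lie in the same class. A divisible semiplane with these parameters is called a \emph{Baer semiplane of order $q^2$}.

\subsection*{Relative difference sets}
The groups in which we consider difference sets are finite, abelian and written additively, except for the multiplicative group of a field in Section~\ref{sec:quotient}. Let $G$ be such a group of order $mn$ with a subgroup $N$ of order $n$, where $m\ge2$, and let $\lambda\ge 1$. An \emph{abelian $(m,n,k,\lambda)$ relative difference set}, or RDS, in $G$ relative to $N$ is a $k$-subset $D$ of $G$ such that every element of $G\setminus N$ has exactly $\lambda$ representations $d-d'$ with $d,d'\in D$, and no nonzero element of $N$ has one. An \emph{abelian RDS for a Baer semiplane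 of order $q^2$} is an abelian $(q^2+q+1,\;q^2-q,\;q^2,\;1)$-RDS.

Such an RDS describes a semiplane coordinatized by $G$. Take the elements of $G$ as points and the translates $D+x$ as lines. The translate $D+x$ contains $g$ and $g'$ if and only if $g-g'=d-d'$ and $x=g-d$ for some $d,d'\in D$. Since $\lambda=1$, two points are therefore on exactly one common line if they lie in different cosets of $N$, and on none if they are distinct points of one coset. Dually, the common points of $D+x$ and $D+y$ correspond to the representations $d-d'=y-x$, so there is exactly one if $x-y\notin N$, and none if $x-y$ is a nonzero element of $N$. In particular the translates of $D$ are distinct. This structure is a Baer semiplane of order $q^2$ on whose points and lines $G$ acts regularly.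

For $q=2$ there is an example. In $G=\mathbb Z_2\times\mathbb Z_7$, with $N=\mathbb Z_2\times 0$, take
\begin{equation}\label{eq:example}
D=\{(1,0),\,(0,1),\,(0,2),\,(0,4)\}.
\end{equation}
The set $\{1,2,4\}\subset\mathbb Z_7$ represents each nonzero residue once as a difference, so the last three elements of $D$ produce each $(0,x)$ with $x\ne 0$ once. The differences involving $(1,0)$ are $(1,\pm1),(1,\pm2),(1,\pm4)$, which is each $(1,x)$ with $x\neq0$ once. So \eqref{eq:example} is a $(7,2,4,1)$-RDS.

It is known (Ganley and Spence) that if an abelian RDS for a Baer semiplane of order $q^2$ exists with $q>2$, then $q$ is not a prime power and every prime divisor of $q$ is $\equiv1\pmod 4$. The smallest value this allows is $q=65$. The conjecture that $q=2$ is the only possibility was posed in \cite{DSA}. We prove it, without using the result just quoted.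

\begin{theorem}\label{thm:main}
An abelian RDS for a Baer semiplane of order $q^2$, that is, an abelian $(q^2+q+1,\,q^2-q,\,q^2,\,1)$-RDS, exists if and only if $q=2$. For $q=2$ it is unique up to translations and automorphisms of $G\cong\mathbb Z_{14}$.
\end{theorem}

For odd $q$ this is a special case of the following result, in which $p^a\,\|\,n$ means that $p^a$ is the exact power of $p$ dividing $n$.

\begin{theorem}\label{thm:obstruction}
Let $D$ be an abelian $(m,n,k,\lambda)$-RDS in $G$, and let $p$ be a prime with $p\mid n$ and $p\nmid m$. Let $p^a\,\|\,n$ and $p^f\,\|\,k$, and suppose that $f>a$ and $p^{f-a}>\lambda$. Then $p=2$, and the Sylow $2$-subgroup of $G$ is elementary abelian.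
\end{theorem}

The exception $p=2$ cannot be removed: for \eqref{eq:example} one has $p=2$, $a=1$, $f=2$, and $2^{f-a}=2>1=\lambda$.

Theorem~\ref{thm:obstruction} applies to a wider family. If one factors out a subgroup $U$ of $N$, an RDS for a Baer semiplane becomes an RDS with parameters $(q^2+q+1,\,n,\,q^2,\,(q^2-q)/n)$, where $n=|N/U|$. For every prime power $q$ there are such sets with $n=q-1$, coming from the elements of trace $1$ in $\mathbb F_{q^3}$ (Section~\ref{sec:quotient}). The Baer case $n=q^2-q$ asks for the largest conceivable $n$, and it is natural to ask how large $n$ can be.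

\begin{theorem}\label{thm:quotient}
Consider abelian $(q^2+q+1,\;n,\;q^2,\;(q^2-q)/n)$-RDSs.
\begin{enumerate}
\item If such an RDS exists and $p$ is an odd prime with $p^a\,\|\,q$ and $p^b\,\|\,n$, $b\ge1$, then $n\,p^{2a-b}\le q(q-1)$.
\item If $q$ is an odd prime power, such an RDS exists if and only if $n\mid q-1$.
\item If $q$ is a power of $2$ and such an RDS exists, then the Sylow $2$-subgroup of $G$ is elementary abelian (possibly trivial).
\end{enumerate}
\end{theorem}

\subsection*{The idea}
Let $P$ be the Sylow $p$-subgroup of $G$ for a prime $p$ dividing $q$. It lies in $N$. In both parts of the proof of Theorem~\ref{thm:main} we apply to $D$ an endomorphism of $G$ that changes only the $P$-components of its elements, and form all differences between the new set and the old one. For odd $p$ the endomorphism is the reflection $u\mapsto -u$ of $P$, and an argument with prime ideals shows that the differences in $P$ all coincide. For $p=2$ the reflection may be trivial. We then collapse $P$ to $0$, and the identity $X^2\equiv X^{(2)}$ modulo $2$ shows that the differences cover all of $N$, although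 those in $N$ all lie in $P$.

\section{Group rings and characters}\label{sec:prelim}

We work in the group ring $\mathbb Z[G]$. Write $[g]$ for the basis element of $g\in G$, and identify a subset of $G$ with the sum of its elements. An integer $c$ stands for $c[0]$. For $X=\sum x_g[g]$ and $t\in\mathbb Z$ put $X^{(t)}=\sum x_g[tg]$. The same notation is used for other groups. The RDS property is the equation
\begin{equation}\label{eq:rds}
DD^{(-1)}=k+\lambda(G-N).
\end{equation}
Since no nonzero element of $N$ is a difference, $D$ meets each coset of $N$ at most once. We shall use this as follows: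
\begin{equation}\label{eq:inj}
\text{if } d,d'\in D \text{ and } d-d'\in N,\ \text{then } d=d'.
\end{equation}

Extend each character $\chi\colon G\to\mathbb C^*$ linearly to $\mathbb Z[G]$; then $\chi(X^{(-1)})=\overline{\chi(X)}$. The coefficients of $X$ are recovered by Fourier inversion,
\[
x_g=\frac1{|G|}\sum_\chi\chi(X)\overline{\chi(g)} ,
\]
so an element of $\mathbb Z[G]$ is determined by its character values. If $\chi$ is nontrivial on $N$, then $\chi(G)=\chi(N)=0$, and \eqref{eq:rds} gives
\begin{equation}\label{eq:abs}
|\chi(D)|^2=k .
\end{equation}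
The coefficient of $[0]$ in $XX^{(-1)}$ is $\sum x_g^2$. This will be combined twice with the following remark: \emph{if nonnegative integers $x_i$ satisfy $\sum x_i=s>0$ and $\sum x_i^2=s^2$, then exactly one of them is nonzero, and it equals $s$.} Indeed $\sum_{i\ne j}x_ix_j=s^2-s^2=0$.

We need one fact on cyclotomic fields. Write $\zeta_w$ for a primitive $w$-th root of unity, and $v_{\mathfrak P}$ for the valuation of a prime ideal $\mathfrak P$.

\begin{lemma}\label{lem:ram}
Let $p$ be a prime, $e\ge1$, $p\nmid w$, and $L=\mathbb Q(\zeta_{p^e},\zeta_w)$. Let $\sigma\in\mathrm{Gal}(L/\mathbb Q(\zeta_w))$. Then $\sigma$ fixes every prime ideal $\mathfrak P$ of $L$ above $p$. Consequently $v_{\mathfrak P}(\sigma(x))=v_{\mathfrak P}(x)$ for all $x\in L^*$.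
\end{lemma}

\begin{proof}
The ramification index of $p$ in $\mathbb Q(\zeta_{p^e})$ is $\varphi(p^e)$, while $p$ is unramified in $\mathbb Q(\zeta_w)$. So $\mathfrak P$ has ramification index at least $\varphi(p^e)$ over $\mathfrak p=\mathfrak P\cap\mathbb Q(\zeta_w)$. Since $[L:\mathbb Q(\zeta_w)]\le\varphi(p^e)$, the prime $\mathfrak p$ is totally ramified in $L$, and $\mathfrak P$ is the only prime of $L$ above it. As $\sigma$ fixes $\mathfrak p$, it fixes $\mathfrak P$.
\end{proof}

\section{Reflecting the Sylow subgroup}\label{sec:reflect}

\subsection*{Outline}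
If $\chi$ is nontrivial on $N$, equation \eqref{eq:abs} gives the absolute value of $\chi(D)$ and nothing about its argument. In terms of ideals, we know how the product of $\chi(D)$ and its complex conjugate factors, but not how the primes are distributed between the two factors. The remedy is to replace one of the two copies of $D$ in \eqref{eq:rds} by its image $\tau(D)$ under the reflection of the Sylow $p$-subgroup $P$, so that Lemma~\ref{lem:ram} makes the unknown distribution irrelevant.

Let $Y$ be the difference between $\tau(D)D^{(-1)}$ and $\lambda(G-N)$. The ideals show that the coefficients of $Y$ are divisible by a high power of $p$. The reflection does not change cosets of $P$, so the coefficient sums of $\tau(D)D^{(-1)}$ on these cosets are known, and outside $N$ they are too small for $Y$ to be nonzero there. Since $Y$ also has known absolute character values, it is concentrated at a single element of $P$. For $q=3$, for instance, $|P|=3$. The three coefficients of $\tau(D)D^{(-1)}$ on a coset of $P$ outside $N$ are nonnegative, congruent to $1$ modulo $3$, and have sum $3$, so all of them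 are $1$. All nine elements of $D$ turn out to have the same $P$-component, so their differences lie in a subgroup of order $26$, although the $72$ elements of $G\setminus N$ must all occur.

\subsection*{Proof of Theorem~\ref{thm:obstruction}}
Let $P$ be the Sylow $p$-subgroup of $G$ and $G=P\oplus H$ with $p\nmid|H|$. Since $p\nmid m=|G/N|$, we have $P\subseteq N$ and $|P|=p^a$. Write $d=u_d+h_d$ with $u_d\in P$, $h_d\in H$, let $\tau$ be the automorphism $u+h\mapsto-u+h$ of $G$, and put
\[
T=\tau(D)D^{(-1)},\qquad Y=T-\lambda(G-N)=\sum_g y_g[g].
\]

\medskip\noindent\textbf{Step 1: $p^{f-a}$ divides every $y_g$.}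
Let $p^e$ and $w$ be the exponents of $P$ and $H$, let $L=\mathbb Q(\zeta_{p^e},\zeta_w)$, and let $\sigma\in\mathrm{Gal}(L/\mathbb Q(\zeta_w))$ be the automorphism inverting $\zeta_{p^e}$. It exists because $p\nmid w$. The values of all characters of $G$ lie in $L$. Let $\mathfrak P$ be a prime of $L$ above $p$, and let $\chi$ be a character of $G$.

If $\chi$ is trivial on $P$, then $\chi(\tau(D))=\chi(D)$, hence $\chi(T)=\chi(DD^{(-1)})$, and $\chi(Y)=k$ by \eqref{eq:rds}.

Let $\chi$ be nontrivial on $P$. Then it is nontrivial on $N$, so $\chi(Y)=\chi(T)$. Since $\chi$ maps $P$ to powers of $\zeta_{p^e}$ and $H$ to powers of $\zeta_w$,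
\[
\chi(\tau(D))=\sum_{d\in D}\chi(u_d)^{-1}\chi(h_d)=\sigma(\chi(D)).
\]
By \eqref{eq:abs}, $\chi(D)\ne0$. Lemma~\ref{lem:ram} and \eqref{eq:abs} give
\[
v_{\mathfrak P}(\chi(T))=v_{\mathfrak P}(\sigma(\chi(D)))+v_{\mathfrak P}(\overline{\chi(D)})
=v_{\mathfrak P}(\chi(D))+v_{\mathfrak P}(\overline{\chi(D)})=v_{\mathfrak P}(k).
\]

So $v_{\mathfrak P}(\chi(Y))=v_{\mathfrak P}(k)=f\,v_{\mathfrak P}(p)$ for all $\chi$. By Fourier inversion $|G|\,y_g=\sum_\chi\chi(Y)\overline{\chi(g)}$ has $\mathfrak P$-valuation at least $f\,v_{\mathfrak P}(p)$. Since $p^a\,\|\,|G|$, the integer $y_g$ is divisible by $p^{f-a}$.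

\medskip\noindent\textbf{Step 2: $\sum_g y_g^2=k^2$.}
If $\chi$ is trivial on $P$, then $\chi(Y)=k$. If not, then $\chi$ and $\chi\circ\tau$ are both nontrivial on $P$, hence on $N$, and \eqref{eq:abs} gives $|\chi(Y)|^2=|(\chi\circ\tau)(D)|^2\,|\chi(D)|^2=k^2$. So $YY^{(-1)}$ and $k^2$ have the same character values. They are equal, and we compare coefficients at $0$.

\medskip\noindent\textbf{Step 3: $Y=k[z]$ for some $z\in P$.}
Since $\tau$ induces the identity on $G/P$, the elements $T$ and $DD^{(-1)}$ have the same image in $\mathbb Z[G/P]$, that is, the same coefficient sum on each coset $C$ of $P$. As $P\subseteq N$, such a coset lies either in $N$ or outside $N$.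

If $C\subseteq G\setminus N$, then $T$ has sum $\lambda|P|$ on $C$, so $Y$ has sum $0$. By Step 1 the coefficients of $T$ on $C$ are nonnegative integers congruent to $\lambda$ modulo $p^{f-a}$. Here the hypothesis on the size of $\lambda$ enters: because $0<\lambda<p^{f-a}$, these coefficients are at least $\lambda$. So $Y$ has nonnegative coefficients on $C$ with sum $0$, and vanishes there.

If $C\subseteq N$, then $Y=T$ has nonnegative coefficients on $C$. Their sum is $k$ if $C=P$ and $0$ otherwise.

Thus $Y$ is supported on $P$ and has nonnegative coefficients with sum $k$ and, by Step 2, sum of squares $k^2$. By the remark in Section~\ref{sec:prelim}, $Y=k[z]$ for some $z\in P$.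

\medskip\noindent\textbf{Step 4: $2P=0$.}
If $\tau(d_1)-d_2\in P$ with $d_1,d_2\in D$, then $h_{d_1}=h_{d_2}$, so $d_1-d_2\in P\subseteq N$ and $d_1=d_2$ by \eqref{eq:inj}. The resulting element is $\tau(d_1)-d_1=-2u_{d_1}$. Since $Y=T$ on $P$, Step 3 says
\[
\sum_{d\in D}[-2u_d]=k[z].
\]
So $-2u_d=z$ for all $d\in D$, and therefore $2(u_d-u_{d'})=0$ for all $d,d'\in D$.

It remains to see that the $u_d-u_{d'}$ exhaust $P$. Let $u\in P$. Since $P\subseteq N\ne G=P+H$, there is an $h\in H\setminus N$. Then $u+h\notin N$, so $u+h=d-d'$ for some $d,d'\in D$, and $u=u_d-u_{d'}$. Hence $2u=0$. As $P\ne0$, we get $p=2$, and $P$ is elementary abelian. \hfill$\square$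

\begin{proposition}\label{prop:odd}
If an abelian $(q^2+q+1,\,q^2-q,\,q^2,\,1)$-RDS exists, then $q$ has no odd prime divisor.
\end{proposition}

\begin{proof}
Let $p$ be an odd prime with $p^a\,\|\,q$, $a\ge1$. Then $p\nmid q^2+q+1$, $p^a\,\|\,q(q-1)$, $p^{2a}\,\|\,q^2$, and $p^{2a-a}=p^a>1=\lambda$. Theorem~\ref{thm:obstruction} gives $p=2$, a contradiction.
\end{proof}

\section{Even orders}\label{sec:even}

Let $q$ be even. If the Sylow $2$-subgroup of $G$ is elementary abelian, its reflection $\tau$ is the identity, and Section~\ref{sec:reflect} yields nothing further. A different argument is needed. It does not use Theorem~\ref{thm:obstruction}. Throughout this section $D$ is an abelian $(v,\,q^2-q,\,q^2,\,1)$-RDS with $v=q^2+q+1$; in particular $v$ is odd.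

We shall use that, for every group $A$ and every $X\in\mathbb Z[A]$,
\begin{equation}\label{eq:frob}
X^2\equiv X^{(2)}\pmod 2,
\end{equation}
because squaring is additive modulo $2$.

\subsection*{The subplane reappears}
Put $K=G/N$, let bars denote images in $K$ and in $\mathbb Z[K]$, and let
\[
F=\overline D,\qquad E=K\setminus F .
\]
By \eqref{eq:inj}, $F$ is a set of $q^2$ elements, so $|E|=q+1$. In the model $\Pi\setminus\Pi_0$ the elements of $K$ stand for the lines of $\Pi_0$. The line $D$ meets $\Pi_0$ in one point, and $E$ stands for the $q+1$ lines of $\Pi_0$ through that point. One therefore expects $E$ to be a difference set of a plane of order $q$.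

\begin{lemma}\label{lem:shadow}
$EE^{(-1)}=q+K$. That is, every nonzero element of $K$ has exactly one representation $e-e'$ with $e,e'\in E$.
\end{lemma}

\begin{proof}
The image of $G-N$ in $\mathbb Z[K]$ is $(q^2-q)(K-1)$, so \eqref{eq:rds} gives $FF^{(-1)}=q^2+(q^2-q)(K-1)=q+(q^2-q)K$. Substituting $E=K-F$,
\[
EE^{(-1)}=vK-2q^2K+q+(q^2-q)K=q+K. \qedhere
\]
\end{proof}

Since $q$ is even, doubling maps $E$ to a translate of itself.

\begin{lemma}\label{lem:double}
After replacing $D$ by a translate we have $E^{(2)}=E$. In that case $0\notin E$, so $0\in F$.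
\end{lemma}

\begin{proof}
By \eqref{eq:frob}, modulo $2$,
\[
E^{(2)}E^{(-1)}\equiv E\cdot EE^{(-1)}=E(q+K)=qE+(q+1)K\equiv K .
\]
So the coefficients of $E^{(2)}E^{(-1)}$ are odd and nonnegative, hence at least $1$, and $E^{(2)}E^{(-1)}=K+X$ where $X$ has nonnegative coefficients with sum $(q+1)^2-v=q$. Multiply $K+X$ by its image under $g\mapsto -g$. As $v$ is odd, $K^{(2)}=K$, and by Lemma~\ref{lem:shadow}
\[
(K+X)(K+X^{(-1)})=E^{(2)}E^{(-2)}\cdot EE^{(-1)}=(q+K)^{(2)}(q+K)=(q+K)^2 .
\]
The left side is $vK+2qK+XX^{(-1)}$ and the right side is $q^2+2qK+vK$. So $XX^{(-1)}=q^2$, and by the remark in Section~\ref{sec:prelim} $X=q[g]$ for some $g\in K$. Multiplying $E^{(2)}E^{(-1)}=K+q[g]$ by $E$ gives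
\[
qE^{(2)}+(q+1)K=(q+1)K+q[g]E ,
\]
that is, $E^{(2)}=[g]E$, or $2E=E+g$ as sets.

A translate of $D$ replaces $E$ by $E+t$, where $t\in K$ is arbitrary, and
\[
2(E+t)=E+g+2t=(E+t)+(g+t).
\]
With $t=-g$ we obtain a set invariant under doubling, so that $E^{(2)}=E$ for the translated $D$.

Finally assume $2E=E$ and $0\in E$. Since $|E|=q+1\ge2$, there is a nonzero $e\in E$, and $2e\in E$. Then $e=e-0=2e-e$ are two different representations of the nonzero element $e$ as a difference of elements of $E$, contrary to Lemma~\ref{lem:shadow}.
\end{proof}

\subsection*{Collapsing the Sylow subgroup}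
Let $G=P\oplus H$, where $P$ is the Sylow $2$-subgroup and $|H|$ is odd. Instead of reflecting $P$ we multiply by a power $r>1$ of $2$ with $r\equiv1\pmod{|H|}$. This fixes $H$ elementwise. It also maps $P$ to $0$, since $r>|H|\ge v>q\ge|P|$ and both $r$ and $|P|$ are powers of $2$ (the proof below does not need this). The gain is that $D^{(r)}\equiv D^r$ modulo $2$, so the product $D^{(r)}D^{(-1)}\equiv D^{r-1}\cdot DD^{(-1)}$ can be computed from \eqref{eq:rds}. After the normalization of Lemma~\ref{lem:double} its coefficients on $N$ are all odd. So every element of $N$ has the form $rd-d'$ with $d,d'\in D$, whereas the elements of this form that lie in $N$ all lie in $P$. For $q=4$, for instance, this is absurd because $|N|=12$ and $|P|=4$.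

\begin{proposition}\label{prop:even}
If $q$ is even, then $q=2$.
\end{proposition}

\begin{proof}
By Lemma~\ref{lem:double} we may assume that $E^{(2)}=E$, and then $0\in F$. Since doubling is a bijection of $K$, also $F^{(2)}=F$, so $F^2\equiv F^{(2)}=F\pmod 2$, and by induction
\begin{equation}\label{eq:Fpower}
F^{i}\equiv F\pmod 2\qquad\text{for all } i\ge1 .
\end{equation}
Choose $j\ge1$ with $2^j\equiv1\pmod{|H|}$, and put $r=2^j$. Applying \eqref{eq:frob} repeatedly gives $D^{(r)}\equiv D^r\pmod2$. Both $q^2$ and $DG=q^2G$ vanish modulo $2$, and $r-1\ge1$. So \eqref{eq:rds} gives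
\[
D^{(r)}D^{(-1)}\equiv D^{r-1}\,DD^{(-1)}=D^{r-1}(q^2+G-N)\equiv D^{r-1}N\pmod 2 .
\]
The coefficient of $D^{r-1}N$ at $g$ is the sum of the coefficients of $D^{r-1}$ on the coset $g+N$, which is the coefficient of $F^{r-1}$ at $\overline g$. For $g\in N$ it is odd, by \eqref{eq:Fpower} and $0\in F$. Hence every $z\in N$ has a nonzero coefficient in $D^{(r)}D^{(-1)}$, that is,
\[
z=rd-d'\quad\text{for some } d,d'\in D .
\]
Now $v$ is odd and divides $|G|$, so it divides $|H|$ and $r\equiv1\pmod v$. Multiplication by $r$ is therefore the identity on $K$, a group of order $v$. From $rd-d'\in N$ we get $d-d'\in N$, so $d=d'$ by \eqref{eq:inj} and $z=(r-1)d$. Since $r-1$ is a multiple of $|H|$, it annihilates $H$, and $z\in P$.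

Thus $N\subseteq P$, and $|N|=q(q-1)$ is a power of $2$. Since $q-1$ is odd, $q-1=1$.
\end{proof}

For $q=2$ there is no contradiction. In the example \eqref{eq:example} one has $E=\{3,5,6\}$, one may take $r=8$, and the elements $(r-1)d=7d$ cover $N=P=\mathbb Z_2\times0$.

\section{Proof of Theorem~\ref{thm:main}}\label{sec:main}

If an abelian RDS for a Baer semiplane of order $q^2$ exists, then $q$ is even by Proposition~\ref{prop:odd}, so $q=2$ by Proposition~\ref{prop:even}. For $q=2$ the set \eqref{eq:example} is such an RDS. It remains to prove uniqueness.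

Let $q=2$. Then $G\cong\mathbb Z_2\times\mathbb Z_7$, $N=\mathbb Z_2\times0$ and $K=\mathbb Z_7$. By Lemma~\ref{lem:double} we may translate $D$ so that the $3$-set $E\subset\mathbb Z_7$ is invariant under doubling and does not contain $0$. The orbits of doubling on nonzero elements are $\{1,2,4\}$ and $\{3,5,6\}$, so $E$ is one of these. Applying the automorphism $-1$ of $G$ if necessary, we may assume $E=\{3,5,6\}$. Then $F=\{0,1,2,4\}$ and
\[
D=\{(u_x,x): x\in F\},\qquad u_x\in\mathbb Z_2 .
\]
Let $x\in\mathbb Z_7$ be nonzero. Each of $(0,x)$ and $(1,x)$ is a difference of elements of $D$ exactly once. So $x$ has exactly two representations as a difference of elements of $F$, and the corresponding differences in $D$ have different $\mathbb Z_2$-components: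
\begin{align*}
1&=1-0=2-1, & u_1-u_0&\ne u_2-u_1, & &\text{so } u_2\ne u_0;\\
2&=2-0=4-2, & u_2-u_0&\ne u_4-u_2, & &\text{so } u_4\ne u_0;\\
3&=4-1=0-4, & u_4-u_1&\ne u_0-u_4, & &\text{so } u_1\ne u_0.
\end{align*}
(Signs do not matter in $\mathbb Z_2$.) Hence $u_1=u_2=u_4\ne u_0$. Translating by $(1,0)$ if necessary, we get $u_0=1$, and $D$ is the set \eqref{eq:example}. \hfill$\square$

\section{Quotient parameters}\label{sec:quotient}

We prove Theorem~\ref{thm:quotient}. Let $m=q^2+q+1$, $k=q^2$ and $\lambda=(q^2-q)/n$; as $\lambda$ is an integer, $n\mid q(q-1)$. Let $p$ be a prime with $p^a\,\|\,q$, $a\ge1$, and $p^b\,\|\,n$. Then $p\nmid m$ and $p^{2a}\,\|\,k$. Moreover $b\le a<2a$, because $p\nmid q-1$. So if $b\ge1$, Theorem~\ref{thm:obstruction} applies to an RDS with these parameters as soon as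
\begin{equation}\label{eq:size}
p^{2a-b}>\frac{q(q-1)}n,\qquad\text{that is,}\qquad n\,p^{2a-b}>q(q-1).
\end{equation}

\medskip\noindent\textbf{Part 1.} Let $p$ be odd and $b\ge1$. If $p\mid q$, then \eqref{eq:size} is impossible by Theorem~\ref{thm:obstruction}, which is the claim. If $p\nmid q$, then $a=0$ and $n\,p^{-b}\le n\le q(q-1)$ holds trivially.

\medskip\noindent\textbf{Part 2, necessity.} Let $q=p^a$ be odd and write $n=p^bn'$ with $p\nmid n'$. If $b\ge1$, then $n\,p^{2a-b}=n'q^2>q(q-1)$, contrary to Part 1. So $b=0$, and $n\mid q(q-1)$ gives $n\mid q-1$.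

\medskip\noindent\textbf{Part 2, existence.} The following construction works for every prime power $q$. Let $G_0=\mathbb F_{q^3}^*$ and $N_0=\mathbb F_q^*$, written multiplicatively, and let
\[
D_0=\{x\in\mathbb F_{q^3}:\mathrm{Tr}(x)=1\},
\]
where $\mathrm{Tr}$ is the trace from $\mathbb F_{q^3}$ to $\mathbb F_q$. It is a surjective $\mathbb F_q$-linear map, so $D_0\subseteq G_0$ and $|D_0|=q^2$. For $g\in G_0$ the representations $g=xy^{-1}$ with $x,y\in D_0$ correspond to the elements $y$ with
\[
\mathrm{Tr}(y)=1,\qquad \mathrm{Tr}(gy)=1 .
\]
If $g\notin\mathbb F_q$, the linear functionals $y\mapsto\mathrm{Tr}(y)$ and $y\mapsto\mathrm{Tr}(gy)$ are linearly independent over $\mathbb F_q$: if $\alpha,\beta\in\mathbb F_q$ and $\mathrm{Tr}((\alpha+\beta g)y)=0$ for all $y$, then $\alpha+\beta g=0$, because the trace form is nondegenerate, and so $\alpha=\beta=0$. Two independent affine equations on a space of dimension $3$ have $q$ solutions. If $g\in\mathbb F_q\setminus\{0,1\}$, there is no solution, since $\mathrm{Tr}(y)=1$ implies $\mathrm{Tr}(gy)=g\ne1$. So $D_0$ is a $(q^2+q+1,\,q-1,\,q^2,\,q)$-RDS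 in $G_0$ relative to $N_0$.

Now let $n\mid q-1$, and factor out the subgroup $U\subseteq N_0$ of order $(q-1)/n$. Since $D_0$ meets each coset of $N_0$ at most once, it maps injectively to $G_0/U$. The images of $G_0$ and $N_0$ in $\mathbb Z[G_0/U]$ are $|U|\,(G_0/U)$ and $|U|\,(N_0/U)$. Writing bars for images in $\mathbb Z[G_0/U]$, we obtain from \eqref{eq:rds}
\[
\overline{D_0}\;\overline{D_0}^{\,(-1)}=q^2+q|U|\,\bigl(G_0/U-N_0/U\bigr).
\]
As $q|U|=q(q-1)/n$ and $|N_0/U|=n$, this is a $(q^2+q+1,\,n,\,q^2,\,(q^2-q)/n)$-RDS.

\medskip\noindent\textbf{Part 3.} Let $q=2^a$ and $n=2^bn'$ with $n'$ odd. If $b=0$, then $|G|=mn$ is odd and the Sylow $2$-subgroup is trivial. If $b\ge1$, then $n\,2^{2a-b}=n'q^2>q(q-1)$, which is \eqref{eq:size} for $p=2$. Theorem~\ref{thm:obstruction} shows that the Sylow $2$-subgroup is elementary abelian. \hfill$\square$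

\begin{remark}
In Theorem~\ref{thm:obstruction} the hypothesis $p^{f-a}>\lambda$ contains $f>a$, since $\lambda\ge1$. The two hypotheses cannot both be dropped. For $q=5$ and $n=4$ the construction above gives a $(31,4,25,5)$-RDS in the cyclic group $\mathbb F_{125}^*$ of order $124$. For $p=2$ we have $p\mid n$ and $p\nmid m$, but the Sylow $2$-subgroup is cyclic of order $4$. Here $f=0$ and $a=2$.
\end{remark}

\begin{thebibliography}{9}
\bibitem{DSA}
\emph{Divisible Semiplanes, Arcs, and Relative Difference Sets},
\begin{sloppypar}\noindent
\texttt{http://core-cms.prod.aop.cambridge.org/\allowbreak core/\allowbreak services/\allowbreak aop-cambridge-core/\allowbreak content/\allowbreak view/\allowbreak 8F575E463DD742360F7AA02F8CD3FE0A/\allowbreak S0008414X00005034a.pdf/\allowbreak divisible\_semiplanes\_arcs\_and\_relative\_difference\_sets.pdf}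
\end{sloppypar}
\end{thebibliography}
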